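# One functional that dies along every orbit: fixed-point-free maps nonexpansive for Thompson's metric

## 1. A guess about limit points, tried on the half-line and the quadrant

Take a cone in a finite dimensional space, and a map $g$ of its interior into itself that does not increase a certain natural distance. Suppose $g$ has no fixed point in the interior. Where can the orbits $z,g(z),g^2(z),\dots$ accumulate?

The answer one would first guess has two layers. First, an orbit cannot accumulate at an interior point: returning again and again to the same place, without expanding distances, should produce a fixed point. Second, all orbits should leave in a common direction: either everything runs off to infinity, or there is one flat piece of the boundary that contains every limit point of every orbit. We make this precise and test it.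

**Definition 1 (cones and order).** Let $X$ be a finite dimensional real Banach space. A *closed cone* $C\subset X$ is a closed convex set such that $tC\subset C$ for all $t\ge0$ and $C\cap(-C)=\{0\}$. We write $x\le y$ if $y-x\in C$, $\operatorname{int}(C)$ for the interior of $C$, $\partial C$ for its topological boundary in $X$, and
$$C^*=\{\theta\in X^*:\theta\ge0\text{ on }C\}.$$

Two examples will serve throughout: the quadrant $\mathbb R^2_+=\{x_1,x_2\ge0\}$, and the Lorentz cone $\{(a,v)\in\mathbb R\times\mathbb R^2:|v|\le a\}$, where $|\cdot|$ is the Euclidean norm.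

**Definition 2 (Thompson's metric).** For $x,y\in\operatorname{int}(C)$ let $M(x/y)=\inf\{\beta>0:x\le\beta y\}$ and
$$\bar d(x,y)=\log\max\{M(x/y),M(y/x)\}.$$
A map $g:\operatorname{int}(C)\to\operatorname{int}(C)$ is *$\bar d$-nonexpansive* if $\bar d(g(x),g(y))\le\bar d(x,y)$ for all $x,y\in\operatorname{int}(C)$.

In the quadrant, $x\le\beta y$ means $x_i\le\beta y_i$ for $i=1,2$, so $M(x/y)=\max_i x_i/y_i$ and $\bar d(x,y)=\max_i|\log x_i-\log y_i|$. In logarithmic coordinates Thompson's metric is the sup-norm distance.

**Definition 3 (limit sets).** For $z\in\operatorname{int}(C)$, $\omega(z;g)$ is the set of all $w\in X$ such that $g^{k_i}(z)\to w$ in norm for some sequence $k_i\to\infty$. It may be empty. The convex hull of a set $A$ is written $\operatorname{co}(A)$.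

**The half-line.** Let $C=[0,\infty)\subset\mathbb R$. With $t=\log x$, a $\bar d$-nonexpansive map becomes a map $f:\mathbb R\to\mathbb R$ with Lipschitz constant at most $1$. If $f$ has no fixed point, the continuous function $f(t)-t$ has constant sign. Orbits are then strictly monotone, and a finite limit would be a fixed point. So all orbits tend to $+\infty$ (and $g^k(x)\to\infty$), or all tend to $-\infty$ (and $g^k(x)\to0$). The guess is right. A case to keep in mind is
$$g(x)=\frac{x}{1+x},\qquad g^k(x)=\frac{x}{1+kx}.$$
Here $f(t)=t-\log(1+e^t)$ has derivative $1/(1+e^t)\in(0,1)$, so $g$ is nonexpansive. The orbits tend to $0$, but slowly: $\bar d(1,g^n(1))=\log(1+n)$.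

**Linear maps of the quadrant.** A linear map that sends $C$ into $C$ and $\operatorname{int}(C)$ into $\operatorname{int}(C)$ preserves the inequalities $x\le\beta y$, so it is nonexpansive. Three cases:

* $g(x_1,x_2)=(\alpha x_1,\beta x_2)$ with $\alpha,\beta>0$ has an interior fixed point only if $\alpha=\beta=1$. If $\alpha>1$ or $\beta>1$, every orbit is unbounded in norm, and in fact its norm tends to $\infty$. Otherwise one factor is $<1$, and that coordinate tends to $0$ on every orbit.
* $g(x_1,x_2)=(x_1/2,\;x_1+x_2)$ has $g^k(x)\to(0,\;2x_1+x_2)$. The limit depends on the starting point, so a guess that all orbits share one limit point would be false. But all limits lie on the axis $x_1=0$.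
* $g(x_1,x_2)=(x_2,\;x_1/2)$ exchanges the two axes, which looks like a way to make an orbit visit both. But $g^2(x)=x/2$, so every orbit tends to $0$, which lies on both axes.

The second layer of the guess is the delicate one. Suppose we know only that every limit point is in $\partial C$. In the quadrant, an orbit with limit points $(0,1)$ and $(1,0)$ at different times would respect this, yet the midpoint of these two points is interior. In the Lorentz cone any two nonzero boundary points $(a,v),(b,v')$ on different rays have $|v+v'|<|v|+|v'|=a+b$, so their midpoint is interior. There the guess says that all limit points of all orbits lie on a single ray.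

## 2. The conjecture and a two-sided form of it

In the paper "Fixed Point Theorems And Denjoy-Wolff Theorems For Hilbert's Projective Metric In Infinite Dimensions" the guess appears as a conjecture: if $g$ has no fixed point, the convex hull of the union of all $\omega(z;g)$ lies in $\partial C$. It is a known result when $C$ is polyhedral, that is, when $C=\{x:\theta_j(x)\ge0,\ 1\le j\le N\}$ for some $\theta_j\in X^*$. We prove it for every closed cone with nonempty interior.

From now on $X\ne\{0\}$ is finite dimensional, $C$ is a closed cone with $\operatorname{int}(C)\neq\emptyset$, and $g:\operatorname{int}(C)\to\operatorname{int}(C)$ is $\bar d$-nonexpansive. (If $X=\{0\}$, then $g$ has a fixed point and there is nothing to prove.)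

**Theorem A.** If $g$ has no fixed point in $\operatorname{int}(C)$, then
$$\operatorname{co}\Big(\bigcup_{z\in\operatorname{int}(C)}\omega(z;g)\Big)\subset\partial C.$$

**Theorem B.** $g$ has no fixed point in $\operatorname{int}(C)$ if and only if at least one of the following holds:

* (i) $\|g^k(z)\|\to\infty$ for every $z\in\operatorname{int}(C)$ (so every $\omega(z;g)$ is empty);
* (ii) there is $\theta\in C^*\setminus\{0\}$ with $\theta(g^k(z))\to0$ for every $z\in\operatorname{int}(C)$.

Two parts are quick once we know that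
$$\theta(x)>0\qquad\text{for }\theta\in C^*\setminus\{0\},\ x\in\operatorname{int}(C).\tag{1}$$
To see (1), suppose $\theta(x)=0$. For each $y\in X$ and small $\eta>0$ we have $x\pm\eta y\in C$, so $\pm\eta\,\theta(y)\ge0$ and $\theta(y)=0$. Thus $\theta=0$, a contradiction.

**Theorem B implies Theorem A.** In case (i) the union is empty. In case (ii), limits of orbits lie in $C$, which is closed, and in $\ker\theta$. The set $C\cap\ker\theta$ is a closed convex cone, and by (1) it misses $\operatorname{int}(C)$, so it lies in $\partial C$. Even the closed convex cone generated by the union lies in this one proper exposed face of $C$ (an *exposed face* is a set $C\cap\ker\theta$ with $\theta\in C^*$).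

**The "if" part of Theorem B.** If $g(z)=z\in\operatorname{int}(C)$, then $\|g^k(z)\|$ is constant, and $\theta(g^k(z))=\theta(z)>0$ for every $\theta\in C^*\setminus\{0\}$. So neither (i) nor (ii) holds.

What remains is the "only if" part: no fixed point implies (i) or (ii).

## 3. Thompson's metric in terms of a compact set of functionals

This section turns order statements into statements about functionals from a compact set, so that we can pass to limits of functionals.

**Elementary facts about $C$.** We have $\operatorname{int}(C)+C\subset\operatorname{int}(C)$: if $x+U\subset C$ for a neighborhood $U$ of $0$, then $x+c+U\subset C$ for $c\in C$. Also $\partial C=C\setminus\operatorname{int}(C)$, as $C$ is closed. Finally, $x\in C$ if and only if $\theta(x)\ge0$ for all $\theta\in C^*$. Indeed, if $x\notin C$, Hahn–Banach gives $\theta\in X^*$ and $\alpha$ with $\theta(x)<\alpha\le\theta(c)$ for all $c\in C$. Scaling $c$ shows $\theta\ge0$ on $C$, and $c=0$ gives $\alpha\le0$, so $\theta(x)<0$.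

**The compact set $\Sigma$.** Fix $u\in\operatorname{int}(C)$ and $\epsilon>0$ such that $u+y\in C$ whenever $\|y\|\le\epsilon$. Put
$$\Sigma=\{\theta\in C^*:\theta(u)=1\}.$$
For $\theta\in\Sigma$ and $x\neq0$ we have $u\pm\epsilon x/\|x\|\in C$, hence $|\theta(x)|\le\|x\|/\epsilon$. So $\Sigma$ is bounded and closed, hence compact. By (1), every element of $C^*\setminus\{0\}$ is a positive multiple of an element of $\Sigma$. Therefore $x\in C$ if and only if $\theta(x)\ge0$ for all $\theta\in\Sigma$. The set $\Sigma$ is nonempty, because $C\ne X$.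

For the quadrant with $u=(1,1)$, $\Sigma$ consists of the functionals $tx_1+(1-t)x_2$ with $0\le t\le1$. For the Lorentz cone with $u=(1,0)$, it consists of the functionals $(a,v)\mapsto a+\langle p,v\rangle$ with $|p|\le1$.

**A formula for $M$.** For $x,y\in\operatorname{int}(C)$, the relation $x\le\beta y$ means $\theta(x)\le\beta\theta(y)$ for all $\theta\in\Sigma$, and $\theta(x)/\theta(y)$ is continuous and positive on $\Sigma$. Hence
$$M(x/y)=\max_{\theta\in\Sigma}\frac{\theta(x)}{\theta(y)},\qquad x\le M(x/y)\,y,\qquad M(x/z)\le M(x/y)M(y/z).\tag{2}$$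
In particular $M(x/u)=\max_\Sigma\theta(x)$ and $M(u/x)=\max_\Sigma 1/\theta(x)$. Two uses of (2) recur below: $\theta(x)\le M(x/y)\theta(y)$ for every $\theta\in\Sigma$, and equality holds for some $\theta\in\Sigma$.

From $M(x/y)M(y/x)\ge M(x/x)=1$ we get $\bar d\ge0$, and (2) gives the triangle inequality. For $s\ge0$,
$$\bar d(x,y)\le s\iff e^{-s}y\le x\le e^sy.\tag{3}$$
If $\bar d(x,y)=0$, then $x\le y\le x$, so $x=y$. Thus $\bar d$ is a metric.

**Comparison with the norm.** There is $\kappa>0$ with
$$\max_{\theta\in\Sigma}\theta(x)\le\|x\|/\epsilon\quad(x\in X),\qquad \|x\|\le\kappa\max_{\theta\in\Sigma}\theta(x)\quad(x\in C).\tag{4}$$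
The first part was shown above. It also shows that $x\mapsto\max_\Sigma\theta(x)$ is continuous. This function is positive on the compact set $\{x\in C:\|x\|=1\}$: if $x\in C$ and $\max_\Sigma\theta(x)\le0$, then $-x\in C$, so $x=0$. Let $\kappa$ be the reciprocal of its minimum there.

**Topology.** We show that $\bar d$ induces the norm topology on $\operatorname{int}(C)$ and that its closed balls are compact and convex. Let $y_j\to y$ in norm, all in $\operatorname{int}(C)$, and $\delta\in(0,1)$. Since $y$ is interior, eventually $\delta y\pm(y_j-y)\in C$, that is, $(1-\delta)y\le y_j\le(1+\delta)y$. As $\delta$ is arbitrary, (3) gives $\bar d(y_j,y)\to0$. Conversely, $\bar d(y_j,y)\le s$ gives $0\le y_j-e^{-s}y\le(e^s-e^{-s})y$, and by (4)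
$$\|y_j-y\|\le\kappa(e^s-e^{-s})\max_\Sigma\theta(y)+(1-e^{-s})\|y\|,$$
which tends to $0$ with $s$. So the topologies agree, and $g$ is norm continuous. A closed ball $\{x:e^{-s}y\le x\le e^sy\}$ is convex and norm closed. It is norm bounded by (4), and it is contained in $e^{-s}y+C\subset\operatorname{int}(C)$. So it is compact and convex.

**Comparison of orbits.** Let $z,z'\in\operatorname{int}(C)$ and $s=\bar d(z,z')$. Nonexpansiveness gives $e^{-s}g^k(z')\le g^k(z)\le e^sg^k(z')$ for all $k$. With (4) this yields
$$\theta(g^k(z))\le e^s\,\theta(g^k(z'))\quad(\theta\in C^*),\qquad \|g^k(z)\|\ge\epsilon\,\kappa^{-1}e^{-s}\|g^k(z')\|.\tag{5}$$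
For the second part: $\|g^k(z)\|\ge\epsilon\max_\Sigma\theta(g^k(z))\ge\epsilon e^{-s}\max_\Sigma\theta(g^k(z'))\ge\epsilon e^{-s}\kappa^{-1}\|g^k(z')\|$. So if (i), or (ii) with a given $\theta$, holds for one starting point, it holds for all. The problem is about a single orbit.

**From here to the end of Section 7, $g$ has no fixed point in $\operatorname{int}(C)$.**

## 4. An interior limit point would force a fixed point

**Proposition 1.** $\omega(z;g)\subset\partial C$ for every $z\in\operatorname{int}(C)$.

Clearly $\omega(z;g)\subset C$. Suppose $g^{l_i}(z)\to w\in\operatorname{int}(C)$ with $l_i\to\infty$. We derive a contradiction in three steps.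

**Step 1: $w$ is recurrent.** The purpose is to replace $z$ by a point that returns to itself. Pass to a subsequence with $m_i=l_{i+1}-l_i\to\infty$. Then
$$\bar d(g^{m_i}(w),w)\le\bar d\big(g^{m_i}(w),g^{m_i}(g^{l_i}(z))\big)+\bar d(g^{l_{i+1}}(z),w)\le\bar d(w,g^{l_i}(z))+\bar d(g^{l_{i+1}}(z),w)\to0.$$
Put $w_k=g^k(w)$. There are arbitrarily large $t$ with $\bar d(w_t,w)<\frac12$.

**Step 2: the orbit of $w$ is bounded (argument of Całka).** Returning infinitely often does not by itself exclude long excursions, so we show that the return times have bounded gaps. Let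
$$I=\{m\ge0:\bar d(w_m,w)\le1\}\ni0.$$
The points $w_m$, $m\in I$, lie in a compact ball. So there are $m_1,\dots,m_s\in I$ such that every $m\in I$ has $\bar d(w_m,w_{m_j})\le\frac12$ for some $j$. By Step 1 choose $t_j>m_j$ with $\bar d(w_{t_j},w)<\frac12$, and put $n_j=t_j-m_j\ge1$. For $m\in I$ and the corresponding $j$,
$$\bar d(w_{m+n_j},w)\le\bar d(w_{m+n_j},w_{m_j+n_j})+\bar d(w_{t_j},w)\le\bar d(w_m,w_{m_j})+\bar d(w_{t_j},w)\le1,$$
so $m+n_j\in I$. Hence consecutive elements of $I$ differ by at most $N=\max_jn_j$. Given $k$, let $m$ be the largest element of $I$ with $m\le k$. Then $k-m\le N$, and since $\bar d(w_j,w_{j+1})\le\bar d(w,w_1)$,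
$$\bar d(w_k,w)\le R:=1+N\,\bar d(w,w_1)\qquad\text{for all }k.$$

**Step 3: a compact convex invariant set.** We now look for a set to which Brouwer's theorem applies. Let
$$Z=\{y\in\operatorname{int}(C):\limsup_k\bar d(y,w_k)\le R\}.$$
By Step 2, $w\in Z$. It is invariant:
$$\limsup_k\bar d(g(y),w_k)=\limsup_k\bar d(g(y),w_{k+1})\le\limsup_k\bar d(y,w_k)\le R\qquad(y\in Z).$$
It is convex: if $y,y'\in Z$ and $\delta>0$, then for all large $k$ both satisfy $e^{-R-\delta}w_k\le\,\cdot\,\le e^{R+\delta}w_k$, and convex combinations inherit this. It is $\bar d$-bounded, since $\bar d(y,w)\le\bar d(y,w_k)+\bar d(w_k,w)\le2R+1$ for large $k$. It is $\bar d$-closed, since $y\mapsto\limsup_k\bar d(y,w_k)$ is $1$-Lipschitz for $\bar d$. So $Z$ is a closed subset of a compact ball, hence compact, and it is convex and nonempty. By Brouwer's theorem the continuous map $g$ has a fixed point in $Z$, a contradiction. $\square$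

## 5. The escape rate $\rho$, and the case $\rho>0$

**Reduction.** If $\omega(z;g)=\emptyset$ for all $z$, then no orbit has a bounded subsequence, since bounded sequences in $X$ have convergent subsequences. So $\|g^k(z)\|\to\infty$ for all $z$, which is (i). From now on assume that $\omega(z;g)\ne\emptyset$ for some $z$, and **choose $u=z$ in Section 3**. Put
$$x_k=g^k(u),\qquad F(n)=\bar d(u,x_n).$$
Nonexpansiveness gives
$$\bar d(x_k,x_{k+n})\le F(n).\tag{6}$$
Hence $F(m+n)\le\bar d(u,x_m)+\bar d(x_m,x_{m+n})\le F(m)+F(n)$, and by Fekete's lemma the limit $\rho=\lim_nF(n)/n\in[0,\infty)$ exists. It is the speed at which the orbit leaves $u$. In Section 1, $x/2$ has $\rho=\log2$ and $x/(1+x)$ has $\rho=0$.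

**Proposition 2.** If $\rho>0$, then (ii) holds.

**Step 1: record times.** We look for times $n$ from which the whole past of the orbit is seen to approach $x_n$ at a definite rate. Let $0<c<\rho$ and $a_n=F(n)-cn$. Since $F(n)/n\to\rho>c$, $a_n\to\infty$. Given $K$, let $n$ be the first index with $a_n>\max_{m\le K}a_m$. Then $n>K$ and $a_n\ge a_m$ for all $0\le m\le n$. So there are infinitely many such *record times* $n$. For a record time $n$ and $0\le k\le n$, (6) and the inequality $a_{n-k}\le a_n$ give
$$\bar d(x_k,x_n)\le F(n-k)\le F(n)-ck.\tag{7}$$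

**Step 2: functionals at the record times.** At each record time $e^{F(n)}$ equals $M(u/x_n)$ or $M(x_n/u)$.

Suppose first that $M(u/x_n)=e^{F(n)}$ for infinitely many record times. By (2) choose $\theta_n\in\Sigma$ with $\theta_n(x_n)=e^{-F(n)}$. By (7), for $k\le n$,
$$\theta_n(x_k)\le M(x_k/x_n)\,\theta_n(x_n)\le e^{F(n)-ck}e^{-F(n)}=e^{-ck}.$$
A limit point $\theta\in\Sigma$ of $(\theta_n)$ satisfies $\theta(x_k)\le e^{-ck}$ for all $k$, and (5) gives (ii).

Otherwise $M(x_n/u)=e^{F(n)}$ for infinitely many record times. Choose $\theta_n\in\Sigma$ with $\theta_n(x_n)=e^{F(n)}$. For $k\le n$,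
$$\theta_n(x_k)\ge\theta_n(x_n)/M(x_n/x_k)\ge e^{F(n)}e^{-F(n)+ck}=e^{ck}.$$
A limit point $\theta\in\Sigma$ satisfies $\theta(x_k)\ge e^{ck}$ for all $k$, so $\|x_k\|\to\infty$ by (4). This contradicts $\omega(u;g)\neq\emptyset$. $\square$

## 6. Zero escape rate: what one approach time gives, and the factor $e^{F(k)}$

Let $\rho=0$. The record-time argument with $c=0$ still runs when $F$ is unbounded, but it only yields $\theta\in\Sigma$ with $\theta(x_k)\le1$ for all $k$, or with $\theta(x_k)\ge1$ for all $k$. Neither forces decay or contradicts anything. No $c>0$ can be used: always $\theta(x_k)\ge e^{-F(k)}$, and for $x/(1+x)$ with $u=1$ this is $1/(1+k)$.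

So we use the limit point itself. Let $w\in\omega(u;g)$. By Proposition 1, $w\in\partial C$. Define
$$q_w(x)=\max\{\sigma(x):\sigma\in\Sigma,\ \sigma(w)=0\}.$$

**The function $q_w$ is well defined and continuous, and $q_w(w)=0$.** The set of admissible $\sigma$ is compact. It is nonempty: $w-\frac1nu\notin C$, since otherwise $w\in C+\operatorname{int}(C)\subset\operatorname{int}(C)$. So some $\theta_n\in\Sigma$ has $\theta_n(w)<\frac1n$, and a limit point $\theta\in\Sigma$ has $\theta(w)\le0$, hence $\theta(w)=0$. Continuity follows from $|\sigma(x)-\sigma(y)|\le\|x-y\|/\epsilon$, and $q_w(w)=0$ is clear.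

In the quadrant with $u=(1,1)$ and $w=(0,a)$, $a>0$, only $\sigma(x)=x_1$ is admissible, so $q_w(x)=x_1$. For $w=0$ all of $\Sigma$ is admissible and $q_w(x)=\max(x_1,x_2)$. In the Lorentz cone with $u=(1,0)$ and $w=(1,e)$, $|e|=1$, the condition $1+\langle p,e\rangle=0$ with $|p|\le1$ forces $p=-e$, so $q_w(a,v)=a-\langle e,v\rangle$.

**Approach times are far away.** If $x_l\to w$ along a sequence of $l$'s, then $F(l)\to\infty$ along it. Otherwise $F(l)\le c$ for some $c$ and infinitely many of these $l$. Then $x_l\ge e^{-c}u$ for infinitely many of them, so $w\ge e^{-c}u$ and $w\in\operatorname{int}(C)$, which is false.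

**A first attempt.** Use the points $x_l$ with $x_l\to w$ as observation points. For large $l$ in the sequence, $M(x_l/u)$ stays bounded by (4), while $F(l)\to\infty$, so $e^{F(l)}=M(u/x_l)$. Choose $\theta_l\in\Sigma$ with $\theta_l(x_l)=e^{-F(l)}$. Then for all $x\in\operatorname{int}(C)$ and $k\ge0$,
$$\theta_l(g^k(x))\le M(g^k(x)/x_l)\,\theta_l(x_l)\le e^{\bar d(g^k(x),x_l)-F(l)}\le e^{F(k)}e^{\bar d(x,x_l)-F(l)},$$
because $\bar d(g^k(x),x_l)\le\bar d(g^k(x),x_{l+k})+\bar d(x_{l+k},x_l)\le\bar d(x,x_l)+F(k)$.

The last factor is controlled by $q_w$. For fixed $x$, $M(x_l/x)\le M(x_l/u)M(u/x)$ is bounded while $\bar d(x,x_l)\ge F(l)-\bar d(x,u)\to\infty$. So for large $l$ there is $\sigma_l\in\Sigma$ with $\sigma_l(x)/\sigma_l(x_l)=e^{\bar d(x,x_l)}$. Since $1/\sigma_l(x_l)\le M(u/x_l)\le e^{F(l)}$, we get $e^{\bar d(x,x_l)-F(l)}\le\sigma_l(x)$. Moreover $\sigma_l(x_l)=\sigma_l(x)e^{-\bar d(x,x_l)}\to0$, so limit points $\sigma$ of $(\sigma_l)$ have $\sigma(w)=0$. In the limit there is $\theta\in\Sigma$ with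
$$\theta(g^k(x))\le e^{F(k)}\,q_w(x)\qquad(x\in\operatorname{int}(C),\ k\ge0).\tag{8}$$

With $x=x_l$ this says $\theta(x_{l+k})\le e^{F(k)}q_w(x_l)$. As $l$ runs through the approach times, $q_w(x_l)\to q_w(w)=0$, so $\theta(x_{l+k})\to0$ for each fixed $k$. But $F(k)$ is unbounded, the estimate is not uniform in $k$, and nothing follows for the times far from all approach times. In the half-line example, where $w=0$, $u=1$ and $q_w(x)=x$, (8) says $g^k(x)\le(1+k)x$, while in truth $g^k(x)\le x$.

The factor $e^{F(k)}$ arises because one application of $g$ moves the observation point by one index, and the observation point $x_l$ was fixed. What we need is an observation function of $x$ that hardly notices a shift of the index by one.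

## 7. A penalized maximum over observation times

We let all points $x_m$ compete as observation points, with a small penalty $|m-l|/r$ for being away from the approach time $l$. A shift of $m$ by one now changes the penalty by at most $1/r$. Since $F(n)=o(n)$, a distant $x_m$ gains less in distance than it pays in penalty, so the winner stays close to $l$. This is where $\rho=0$ enters.

**Choice of parameters.** For $r=1,2,\dots$ choose $J_r\ge0$ with $F(n)<n/r$ for all $n>J_r$, and put $B_r=\max_{0\le n\le J_r}F(n)$. Since $F(l)\to\infty$ along any sequence of times with $x_l\to w$, we can choose $l_r\to\infty$ with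
$$x_{l_r}\to w,\qquad l_r>J_r,\qquad F(l_r)\ge B_r+r.\tag{9}$$
Put $S=\max\{1,\sup_rM(x_{l_r}/u)\}$. It is finite because $M(x_{l_r}/u)\le\|x_{l_r}\|/\epsilon$ and $(x_{l_r})$ converges.

**Key Lemma.** There is $\theta\in\Sigma$ with $\theta(g^k(x))\le q_w(x)$ for all $x\in\operatorname{int}(C)$ and all $k\ge0$.

For $x\in\operatorname{int}(C)$ let
$$Q_r(x)=\sup_{m\ge0}\exp\Big(\bar d(x,x_m)-\frac{|m-l_r|}r\Big).\tag{10}$$

**Step 1: the winner is near $l_r$.** We show that the supremum is attained, and that every maximizer $m$ satisfies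
$$|m-l_r|\le J_r,\qquad \bar d(x,x_m)\ge\bar d(x,x_{l_r}).\tag{11}$$
If $|m-l_r|>J_r$, then by (6)
$$\bar d(x,x_m)\le\bar d(x,x_{l_r})+F(|m-l_r|)<\bar d(x,x_{l_r})+\frac{|m-l_r|}r,$$
so the $m$-th term is strictly smaller than the $l_r$-th term. Only finitely many $m$ compete, so the supremum is attained, and maximizers satisfy the first part of (11). Comparing a maximizer with $l_r$ gives $\bar d(x,x_m)-|m-l_r|/r\ge\bar d(x,x_{l_r})$, hence the second part.

**Step 2: one application of $g$ costs only $e^{1/r}$.** This replaces the loss in (8). We claim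
$$Q_r(g(x))\le e^{1/r}Q_r(x).\tag{12}$$
Let $m$ be a maximizer for $g(x)$. By (11) and (9), $m\ge l_r-J_r\ge1$, so $x_{m-1}$ exists and $\bar d(g(x),x_m)\le\bar d(x,x_{m-1})$. Also $|m-1-l_r|\le|m-l_r|+1$. Hence
$$Q_r(g(x))=e^{\bar d(g(x),x_m)-|m-l_r|/r}\le\exp\Big(\bar d(x,x_{m-1})-\frac{|m-1-l_r|}r+\frac1r\Big)\le e^{1/r}Q_r(x).$$

**Step 3: seen from $x$, the winner is near the boundary rather than near infinity.** To use functionals that are small at $x_m$, we need the distance $\bar d(x,x_m)$ to be realized by $M(x/x_m)$. We claim: if $r>\log S+2\bar d(x,u)$ and $m$ is a maximizer for $x$, then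
$$\bar d(x,x_m)=\log M(x/x_m),\qquad\bar d(x,x_m)\ge B_r+r-\bar d(x,u).\tag{13}$$
By (11) and (9), $\bar d(x,x_m)\ge\bar d(x,x_{l_r})\ge F(l_r)-\bar d(x,u)\ge B_r+r-\bar d(x,u)$. On the other hand $|m-l_r|\le J_r$, so $M(x_m/x_{l_r})\le e^{F(|m-l_r|)}\le e^{B_r}$, and
$$M(x_m/x)\le M(x_m/x_{l_r})M(x_{l_r}/u)M(u/x)\le e^{B_r}S\,e^{\bar d(x,u)}<e^{B_r+r-\bar d(x,u)}\le e^{\bar d(x,x_m)}.$$
So the maximum defining $\bar d(x,x_m)$ is attained by $M(x/x_m)$.

**Step 4: a functional below $Q_r/Q_r(u)$.** We claim that for $r>\log S$ there is $\theta_r\in\Sigma$ with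
$$\theta_r(y)\le\frac{Q_r(y)}{Q_r(u)}\qquad\text{for all }y\in\operatorname{int}(C).\tag{14}$$
Let $m$ be a maximizer for $u$. By (13) with $x=u$, $M(u/x_m)=e^{\bar d(u,x_m)}$, so by (2) there is $\theta_r\in\Sigma$ with $\theta_r(x_m)=e^{-\bar d(u,x_m)}$. Then
$$\theta_r(y)\le M(y/x_m)\,\theta_r(x_m)\le e^{\bar d(y,x_m)-\bar d(u,x_m)}=\frac{e^{\bar d(y,x_m)-|m-l_r|/r}}{e^{\bar d(u,x_m)-|m-l_r|/r}}\le\frac{Q_r(y)}{Q_r(u)}.$$
In the last step the denominator equals $Q_r(u)$, and the numerator is one of the terms in $Q_r(y)$.

**Step 5: in the limit, $Q_r/Q_r(u)$ lies below $q_w$.** This is the upper bound that makes (14) useful. We claim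
$$\limsup_{r\to\infty}\frac{Q_r(x)}{Q_r(u)}\le q_w(x)\qquad\text{for every }x\in\operatorname{int}(C).\tag{15}$$
Let $r>\log S+2\bar d(x,u)$, and let $m=m(r)$ be a maximizer for $x$. By (13) and (2) there is $\sigma_r\in\Sigma$ with $\sigma_r(x)/\sigma_r(x_m)=M(x/x_m)=e^{\bar d(x,x_m)}$. Since $1/\sigma_r(x_m)\le M(u/x_m)\le e^{\bar d(u,x_m)}$,
$$Q_r(x)=\sigma_r(x)\,\frac{e^{-|m-l_r|/r}}{\sigma_r(x_m)}\le\sigma_r(x)\,e^{\bar d(u,x_m)-|m-l_r|/r}\le\sigma_r(x)\,Q_r(u).$$
So $Q_r(x)/Q_r(u)\le\sigma_r(x)$. Next, $\sigma_r$ is small at $x_{l_r}$: by $M(x_{l_r}/x_m)\le e^{B_r}$ and (13),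
$$\sigma_r(x_{l_r})\le M(x_{l_r}/x_m)\,\sigma_r(x_m)\le e^{B_r}\sigma_r(x)e^{-\bar d(x,x_m)}\le\sigma_r(x)\,e^{\bar d(x,u)-r}\to0,$$
because $\sigma_r(x)\le\|x\|/\epsilon$. Here the margin $B_r+r$ in (9) pays for the distance $B_r$ between $x_m$ and $x_{l_r}$. Now choose a subsequence along which $Q_r(x)/Q_r(u)$ tends to its upper limit and $\sigma_r\to\sigma\in\Sigma$. Since $x_{l_r}\to w$, $\sigma(w)=\lim\sigma_r(x_{l_r})=0$. So the upper limit is at most $\sigma(x)\le q_w(x)$.

**Step 6: passage to the limit.** Let $\theta\in\Sigma$ be the limit of a subsequence of $(\theta_r)$. By (14), and (12) applied $k$ times,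
$$\theta_r(g^k(x))\le\frac{Q_r(g^k(x))}{Q_r(u)}\le e^{k/r}\,\frac{Q_r(x)}{Q_r(u)}.$$
Fix $x$ and $k$ and let $r\to\infty$ along the subsequence. Since $e^{k/r}\to1$, (15) gives $\theta(g^k(x))\le q_w(x)$. The functional $\theta$ does not depend on $x$ or $k$. This proves the Key Lemma. $\square$

**Conclusion of the case $\rho=0$.** The bound is now uniform in $k$, so the last move of Section 6 succeeds. Apply the Key Lemma with $x=x_{l_r}$:
$$\theta(x_{l_r+k})\le q_w(x_{l_r})\qquad\text{for all }k\ge0\text{ and all }r.$$
Hence $\limsup_n\theta(x_n)\le q_w(x_{l_r})$ for every $r$. As $r\to\infty$, $q_w(x_{l_r})\to q_w(w)=0$, so $\theta(x_n)\to0$. By (5), (ii) holds. Together with Section 5 this proves Theorem B, and with it Theorem A. $\blacksquare$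

## 8. Exponential rates, and every boundary point as a limit

**Exponential rates when $\rho>0$.** Let $g$ be $\bar d$-nonexpansive. For $z,z'\in\operatorname{int}(C)$ we have $|\bar d(z,g^n(z))-\bar d(z',g^n(z'))|\le2\bar d(z,z')$, so $\rho=\lim_n\frac1n\bar d(z,g^n(z))$ does not depend on $z$. Suppose $\rho>0$, and take any $u\in\operatorname{int}(C)$, without assuming $\omega(u;g)\ne\emptyset$. The proof of Proposition 2 gives, for each $0<c<\rho$, some $\theta\in\Sigma$ with $\theta(x_k)\le e^{-ck}$ for all $k$, or some $\theta\in\Sigma$ with $\theta(x_k)\ge e^{ck}$ for all $k$; the nonempty limit set was used only to exclude the second alternative. Take $c=c_j\uparrow\rho$. One alternative occurs for infinitely many $j$, and a limit point of the corresponding functionals is a $\theta\in\Sigma$, so that $\theta(u)=1$, with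
$$\theta(g^k(u))\le e^{-\rho k}\theta(u)\ \text{ for all }k,\qquad\text{or}\qquad\theta(g^k(u))\ge e^{\rho k}\theta(u)\ \text{ for all }k.$$
The exponent $\rho$ is optimal, since always $e^{-F(k)}\le\theta(x_k)/\theta(u)\le e^{F(k)}$ and $F(k)/k\to\rho$. If some $\omega(z;g)\neq\emptyset$, the first alternative must hold: the second gives $\|g^k(u)\|\to\infty$, hence $\|g^k(z)\|\to\infty$ by (5).

**Sharpness of the location.** Let $w\in\partial C$ be arbitrary, let $\theta\in C^*\setminus\{0\}$ satisfy $\theta(w)=0$, let $v\in\operatorname{int}(C)$, and put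
$$g(x)=w+\frac{\theta(x)}{2\theta(v)}\,v.$$
This maps $\operatorname{int}(C)$ into $C+\operatorname{int}(C)\subset\operatorname{int}(C)$. If $e^{-s}y\le x\le e^sy$ with $s\ge0$, then
$$g(x)\le w+e^s\frac{\theta(y)}{2\theta(v)}\,v\le e^sg(y),$$
where the last step uses $w\le e^sw$. The same holds with $x$ and $y$ exchanged, so $g$ is $\bar d$-nonexpansive. Since $\theta(g(x))=\theta(x)/2$ and $\theta(x)>0$ on $\operatorname{int}(C)$, $g$ has no fixed point there. By induction
$$g^k(x)=w+2^{-k}\frac{\theta(x)}{\theta(v)}\,v\to w\qquad(k\ge1).$$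
So every point of $\partial C$ occurs as a limit.

The statement "the union lies in a proper exposed face", obtained in Section 2 whenever some limit set is nonempty, therefore cannot in general be improved to a smaller face. Let $\Phi$ be a proper exposed face and let $w$ be in its relative interior, so that $w\in\partial C$. With the map above, $\bigcup_z\omega(z;g)=\{w\}$. Every face $E$ of $C$ that contains $w$ contains $\Phi$: for $y\in\Phi$, the point $y'=w-t(y-w)$ is in $\Phi\subset C$ for small $t>0$, and $w=\frac{1}{1+t}\,y'+\frac{t}{1+t}\,y$ lies in the open segment between $y'$ and $y$ (if $y\ne w$). A face containing an interior point of a segment in $C$ contains its endpoints, so $y\in E$.
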